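# A space with a countable network that embeds in no continuous image of the irrationals

Throughout, "space" means completely regular Hausdorff space. A natural number $m$ is also the set $\{0,\dots,m-1\}$, and $\mathfrak c=2^{\aleph_0}$. We write $\Sigma=\omega^\omega$ for the space of all sequences of natural numbers with the product topology, where $\omega$ is discrete; $\Sigma$ is homeomorphic to the space of irrational numbers. The symbol $\oplus$ denotes a topological (disjoint) sum.

## 1. The space $X_B$: countably many copies of $B$ and one point at infinity

Everything in this lecture is done with one family of spaces. We build it first and say in Section 2 what it is for. Two ingredients are needed.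

**The function $\Delta$.** For $y\ne z$ in $2^\omega$ put $\Delta(y,z)=\min\{j:y(j)\ne z(j)\}$. For example, if $z=000\cdots$ and $y=0010\cdots$, then $\Delta(y,z)=2$. Two facts will be used.

* For fixed $z$, the map $y\mapsto\Delta(y,z)$ is locally constant on $2^\omega\setminus\{z\}$. If $\Delta(y,z)=j$, then every $y'$ that agrees with $y$ on the first $j+1$ coordinates also has $\Delta(y',z)=j$.
* If $y_k\to z$ and all $y_k\ne z$, then $\Delta(y_k,z)\to\infty$. Indeed, given $m$, for all large $k$ the sequences $y_k$ and $z$ agree on the first $m$ coordinates, so $\Delta(y_k,z)\ge m$.

**Almost disjoint sets.** Infinite subsets of $\omega$ are almost disjoint if any two of them have finite intersection. There is an almost disjoint family of size $\mathfrak c$: identify $\omega$ with the countable set $2^{<\omega}$ of finite $0$-$1$ sequences, and to $x\in2^\omega$ assign the branch $\{x|k:k\in\omega\}$ of its initial segments. For $x\neq y$ the two branches share only the initial segments of length at most $\Delta(x,y)$.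

**Construction of $X_B$.** Fix any $B\subseteq 2^\omega$ and let $M=\omega\times B$ with its usual separable metrizable topology. We call $\{n\}\times B$ the $n$-th column. Let
$$I=(2^\omega\setminus B)^\omega\times\mathcal P(\omega)^\omega .$$
An index $i\in I$ is thus a pair of sequences $\big((z_n)_n,(J_n)_n\big)$: for each column, a point $z_n$ *outside* $B$ and a set $J_n$ of natural numbers. Since $|I|\le\mathfrak c$, we can fix pairwise almost disjoint infinite sets $a_i\subseteq\omega$, one for each $i\in I$. For $i=\big((z_n)_n,(J_n)_n\big)$ put
$$A_i=\{(n,b)\in M:\ n\in a_i,\ \Delta(b,z_n)\in J_n\}.$$
So $A_i$ lives only in the columns $n\in a_i$, and there it selects points by their level $\Delta(b,z_n)$. Because $z_n\notin B$, the function $b\mapsto\Delta(b,z_n)$ is defined and locally constant on all of $B$. Hence $A_i$ is clopen in $M$.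

Let $X_B=M\cup\{\infty\}$, where $M$ is open in $X_B$ and carries its usual topology, and the basic neighborhoods of $\infty$ are
$$U(E,m)=X_B\setminus\Big((m\times B)\cup\bigcup_{i\in E}A_i\Big),\qquad E\subseteq I\ \text{finite},\ m\in\omega .$$
In words: near $\infty$ we may throw away finitely many columns and finitely many of the sets $A_i$.

**Example: $B=2^\omega$.** Then $I=\emptyset$, the neighborhoods of $\infty$ are the sets $U(\emptyset,m)$, and $X_B$ is the one-point compactification of $\omega\times2^\omega$. Any open cover has a member containing some $U(\emptyset,m)$, and the rest, $m\times 2^\omega$, is compact.

**Example: $B=2^\omega\setminus\{z\}$ with $z=000\cdots$.** Now every $z_n$ equals $z$, and $\Delta(b,z)$ is the position of the first $1$ in $b$. If every $J_n$ is the set of even numbers, then $A_i$ consists of the $(n,b)$ with $n\in a_i$ whose $b$ has its first $1$ at an even place. If every $J_n=\omega$, then $A_i=a_i\times B$.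

**Example: $\infty$ is not isolated when $\emptyset\ne B\ne2^\omega$.** Here $I$ is infinite. Given $U(E,m)$, pick $j\in I\setminus E$. The set $a_j\setminus\bigcup_{i\in E}a_i$ is infinite, so it contains some $n\ge m$, and the whole column $\{n\}\times B$ lies in $U(E,m)$.

**Lemma 1.** $X_B$ is a zero-dimensional Hausdorff (hence completely regular) space with a countable network, and it is a continuous bijective image of the separable metrizable space $M\oplus\{\infty\}$.

(A *network* for $X$ is a family $\mathcal N$ of subsets of $X$, not necessarily open, such that whenever $x\in V$ with $V$ open, some $N\in\mathcal N$ satisfies $x\in N\subseteq V$. For example, in any countable space the singletons form a countable network, even when there is no countable base.)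

*Proof.* We first check that we have a topology. We have
$$U(E,m)\cap U(E',m')=U(E\cup E',\max(m,m')),$$
and $U(E,m)\cap M$ is open in $M$, because $m\times B$ and the $A_i$ are clopen in $M$. So a topology is defined, and each $U(E,m)$ is open in it.

Next, there is a base of clopen sets. The complement of $U(E,m)$ is a finite union of clopen subsets of $M$, hence open in $M$ and so in $X_B$. Thus $U(E,m)$ is clopen. If $V\subseteq\{n\}\times B$ is clopen in $M$, then $V$ is open in $X_B$; its complement is also open, since it contains $U(\emptyset,n+1)$ and $M\setminus V$ is open. So $V$ is clopen in $X_B$. Such sets $V$ form a base at the points of $M$.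

The space is Hausdorff. Two points of $M$ are separated inside $M$. The point $(n,b)$ is separated from $\infty$ by the disjoint open sets $\{n\}\times B$ and $U(\emptyset,n+1)$. A Hausdorff space with a clopen base is completely regular, as characteristic functions of clopen sets separate points from closed sets.

Finally, a countable base of $M$ together with $\{\infty\}$ is a countable network, and the identity $M\oplus\{\infty\}\to X_B$ is continuous because $M$ is open in $X_B$ with its usual topology. $\square$

## 2. Christensen's problem

The spaces $X_B$ answer a question about two classes of spaces.

**Definition (usco-compact).** A correspondence (set-valued map) $F$ from a space $\Sigma'$ to $X$ is *upper semicontinuous* if $\{\sigma:F(\sigma)\subseteq V\}$ is open for every open $V\subseteq X$. It is *usco-compact* if moreover every value $F(\sigma)$ is compact.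

For example, let $F$ from $\Sigma$ to $\mathbb R$ take the value $[0,1]$ at the zero sequence $\bar 0$ and $\{0\}$ elsewhere. For $V$ open, $\{\sigma:F(\sigma)\subseteq V\}$ is $\Sigma$ if $[0,1]\subseteq V$, it is $\Sigma\setminus\{\bar0\}$ if $0\in V\not\supseteq[0,1]$, and it is empty if $0\notin V$. All are open, so $F$ is usco-compact. A single-valued usco-compact correspondence is just a continuous map.

**Definition (analytic notions).** A space $X$ is *$\omega$-analytic* (K-analytic) if $X=\bigcup_{\sigma\in\Sigma}F(\sigma)$ for some usco-compact $F$ from $\Sigma$ to $X$. It is *point-$\omega$-analytic* if $F$ can be taken single-valued, that is, if $X$ is a continuous image of $\Sigma$.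

**Definition (AH notions).** A space $X$ is an *AH-space* (absolute Hausdorff set, also called a Lindelöf $\Sigma$-space or absolutely countably determined space) if it is the image of some subset $\Sigma'\subseteq\Sigma$ under an usco-compact correspondence from $\Sigma'$. It is a *point-AH-space* if the correspondence can be taken single-valued.

For example, every compact $K$ is $\omega$-analytic through the constant correspondence $F(\sigma)=K$. Every nonempty Polish space is point-$\omega$-analytic, by the textbook theorem that a nonempty Polish space is a continuous image of $\Sigma$. The next lemma shows that every separable metrizable space is a point-AH-space.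

**Lemma 2.** For a space $X$ the following are equivalent: (a) $X$ has a countable network; (b) $X$ is a continuous image of a subset of $\Sigma$, i.e. a point-AH-space; (c) $X$ is a continuous image of a separable metrizable space.

*Proof.* (b)⇒(c) is clear. (c)⇒(a): the images of the members of a countable base form a countable network. (a)⇒(b): let $\{N_k:k\in\omega\}$ be a network. Send $x$ to $\chi(x)\in2^\omega\subseteq\Sigma$, where $\chi(x)(k)=1$ if $x\in N_k$ and $0$ otherwise. If $x\ne y$, some $N_k$ satisfies $x\in N_k\subseteq X\setminus\{y\}$, so $\chi$ is injective. Let $\Sigma'=\chi(X)$. The inverse map $\Sigma'\to X$ is continuous at $\chi(x)$: given an open $V\ni x$, choose $k$ with $x\in N_k\subseteq V$; then the open set $\{\sigma\in\Sigma':\sigma(k)=1\}$ contains $\chi(x)$ and is mapped into $N_k\subseteq V$. $\square$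

*Christensen's problem* asks whether every point-AH-space is a subspace of a point-$\omega$-analytic space. In plain words: if $X$ is a continuous image of *some* separable metrizable space, can $X$ be enlarged to a continuous image of a *complete* one?

The answer is **no**, and $X_B$ is the witness. By Lemmas 1 and 2 every $X_B$ is a point-AH-space. We shall see that if $B$ is not analytic, then $X_B$ embeds in no continuous image of $\Sigma$.

Recall that $B\subseteq2^\omega$ is *analytic* if it is a continuous image of a Polish space, equivalently the projection of a closed subset of $\Sigma\times2^\omega$; *coanalytic* sets are the complements of analytic sets in Polish spaces. Suslin's theorem says that a set that is both analytic and coanalytic is Borel. There are coanalytic non-Borel subsets of $2^\omega$.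

## 3. Cases where the enlargement exists

Some simple cases explain the shape of $X_B$.

**Metrizable spaces.** A nonempty separable metrizable $X$ is a subspace of its completion, a Polish space, which is a continuous image of $\Sigma$. So a counterexample must be non-metrizable.

**Countable spaces.** If $X=\{x_0,x_1,\dots\}$ (repetitions allowed), then $\sigma\mapsto x_{\sigma(0)}$ is locally constant, so $X$ itself is point-$\omega$-analytic.

**Set-valued enlargements.** Every $X$ is a subspace of the compact space $\beta X$, which is $\omega$-analytic. With correspondences the question is trivial; all the difficulty is in single-valuedness.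

**$X_B$ with $B$ analytic.** If $B\neq\emptyset$ and $g:\Sigma\to B$ is a continuous surjection, then
$$(\omega\times\Sigma)\oplus\{\mathrm{pt}\}\to(\omega\times B)\oplus\{\infty\}\to X_B$$
is a continuous surjection from a Polish space. So $X_B$ is point-$\omega$-analytic. If $B=\emptyset$, then $X_B$ is one point. Hence $X_B$ can help only when $B$ is not analytic.

**Countably many sets $A_i$.** Suppose we used only countably many indices $i$ in the construction. Then $\infty$ would have a countable base of neighborhoods, so the space would be regular and second countable, hence separable metrizable by Urysohn's theorem, and it would embed in a Polish space. The large index set is needed.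

## 4. Oscillation along sequences that leave $B$

Here is a natural approach to a positive answer, and what it teaches. Write $X=g(S_0)$ with $S_0$ separable metrizable, complete $S_0$ to a Polish $\widehat S_0$, and try to extend $g$ to a map of $\widehat S_0$ into some larger space $Y\supseteq X$. Continuity forces this: if $s_k\in S_0$ converges to a new point $s$, then $g(s_k)$ must converge in $Y$. The approach stops here, because nothing guarantees that the sequences $g(s_k)$ converge in any common $Y$. The values at new points could be replaced by the compact sets of cluster points of $g$ in $\beta X$, but then they need not be single points. To get a counterexample, we want an $X$ that *forbids* such convergence.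

So suppose $X\subseteq Y=f(S)$, let $s_k\to s$ in $S$, and let $f(s_k)=b_k\in B$ be a sequence converging in $2^\omega$ to a point $z\notin B$. To contradict the convergence of $f(s_k)$ in $Y$ we want a continuous $h:Y\to[0,1]$ that oscillates along $b_k$. We know nothing about how $X$ sits in $Y$, so we cannot expect continuous functions on $X$ to extend to $Y$. What complete regularity of $Y$ gives us is a function that is $0$ on a closed set of $X$ and $1$ at *one point* of $X$, hence large on *some* neighborhood of that point. So the even terms $b_k$ should lie in a closed set $A$ of $X$, and the odd terms should lie in the given neighborhood of some point of $X$ outside $A$. No point of $B$ can play this role, since a sequence converging to $z\notin B$ leaves a neighborhood of each point of $B$. Hence the extra point $\infty$.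

**The attempt with one copy of $B$.** The sequence depends on the unknown $f$, so we must prepare for all of them. Take $X=B\cup\{\infty\}$ and, for every $z\notin B$ and every $J\subseteq\omega$, make $A_{z,J}=\{b\in B:\Delta(b,z)\in J\}$ removable from neighborhoods of $\infty$. Given $b_k\to z$ with $\Delta(b_k,z)$ strictly increasing, the choice $J=\{\Delta(b_k,z):k\text{ even}\}$ puts exactly the even terms in $A_{z,J}$. This breaks down at one point: the neighborhood of $\infty$ on which $h$ is large is the complement of *finitely many* removable sets, and we need odd terms to survive in it. But $A_{z,J}\cup A_{z,\omega\setminus J}=B$, so two removals leave only $\infty$. The point $\infty$ is isolated, and $X=B\oplus\{\infty\}$ is metrizable, so it embeds in a Polish space. Taking $\omega\times B$ and allowing removals in all columns at once changes nothing, for the same two sets, taken in every column, cover everything.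

**What the columns and the sets $a_i$ repair.** In $X_B$ the set $A_i$ is active only in the columns $n\in a_i$. Given $i$ and finitely many other indices $j$, almost disjointness yields a column $n\in a_i$, as far out as we like, in which none of the other $A_j$ is active. In that column only $A_i$ itself is removed, and the odd terms survive. The price is that the column is known only after $h$ and its neighborhood of $\infty$ are chosen, while $i$ is chosen before $h$. So $i$ must carry a bad sequence for *every* column, which is why an index is a sequence of pairs $(z_n,J_n)$. Correspondingly, the conclusion will concern *some* column.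

## 5. An embedding of $X_B$ makes $B$ a projection of a closed set

**Theorem 3.** Let $S$ be a separable metrizable space, $Y$ a completely regular space, $f:S\to Y$ a continuous surjection, and suppose $X_B$ is (homeomorphic to) a subspace of $Y$. Then $B$ is the projection to $2^\omega$ of a closed subset of $S\times 2^\omega$.

*Proof.* We identify $X_B$ with a subspace of $Y$.

**Step 1: candidate closed sets, one for each column.** The aim is to produce closed sets whose projections contain $B$, so that only excess points need to be excluded. We cannot control the set $f^{-1}(X_B)$, since $X_B$ is an arbitrary subset of $Y$; so we take a graph and close it. Put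
$$T=\{(s,n,b)\in S\times\omega\times B:\ f(s)=(n,b)\},$$
let $\overline T$ be its closure in $S\times\omega\times2^\omega$, and let
$$C_n=\{(s,z):(s,n,z)\in\overline T\},\qquad R_n=\{z\in2^\omega:\exists s\ (s,z)\in C_n\}.$$
Each $C_n$ is closed in $S\times2^\omega$, being a slice of a closed set, and $R_n$ is its projection. For $b\in B$ and any $n$, surjectivity of $f$ gives $s$ with $f(s)=(n,b)$, so $(s,n,b)\in T$ and $b\in R_n$. Thus $B\subseteq R_n$ for every $n$.

We claim that $R_n=B$ for some $n$, which proves the theorem. *Suppose, for a contradiction, that $R_n\neq B$ for every $n$.*

**Step 2: from the failure in every column to one index.** The aim is to encode all the failures in a single $i\in I$. For every $n$ choose $z_n\in R_n\setminus B$ and $s_n\in S$ with $(s_n,n,z_n)\in\overline T$. The space $S\times\omega\times2^\omega$ is metrizable, so some sequence in $T$ converges to $(s_n,n,z_n)$. As $\omega$ is discrete, the middle coordinate is eventually $n$. Discarding finitely many terms, we write the sequence as $(s_{n,k},n,b_{n,k})_{k\in\omega}$, with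
$$s_{n,k}\to s_n,\qquad b_{n,k}\to z_n,\qquad f(s_{n,k})=(n,b_{n,k}).$$
Since $b_{n,k}\in B$ and $z_n\notin B$, we have $b_{n,k}\ne z_n$, so $\Delta(b_{n,k},z_n)\to\infty$ as $k\to\infty$. Passing to a subsequence, we may assume that $\Delta(b_{n,k},z_n)$ is strictly increasing in $k$. Put
$$J_n=\{\Delta(b_{n,k},z_n):k\text{ even}\},\qquad i=\big((z_n)_n,(J_n)_n\big)\in I .$$
Because the numbers $\Delta(b_{n,k},z_n)$, $k\in\omega$, are distinct, $\Delta(b_{n,k},z_n)\in J_n$ holds exactly when $k$ is even. So by the definition of $A_i$, for every $n\in a_i$,
$$(n,b_{n,k})\in A_i\iff k\text{ is even}.\tag{1}$$

**Step 3: a function on $Y$.** The aim is to get a continuous function on all of $Y$ that sees $A_i$ and $\infty$ differently. The set $A_i$ is closed in $X_B$, since its complement is $U(\{i\},0)$, which is open. As $X_B$ has the subspace topology, $\mathrm{cl}_Y(A_i)\cap X_B=\mathrm{cl}_{X_B}(A_i)=A_i$, and so $\infty\notin\mathrm{cl}_Y(A_i)$. By complete regularity of $Y$ there is a continuous $h:Y\to[0,1]$ with $h(\infty)=1$ and $h=0$ on $A_i$. By continuity of $h|_{X_B}$ at $\infty$ there are a finite $E\subseteq I$ and $m\in\omega$ with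
$$h>\tfrac12\quad\text{on } U(E,m).\tag{2}$$

**Step 4: a column in which only $A_i$ is active.** The aim is to find a column where the odd terms stay in $U(E,m)$. The set $a_i$ is infinite, and $a_i\cap a_j$ is finite for each of the finitely many $j\in E\setminus\{i\}$. So we can pick
$$n\in a_i\setminus\bigcup_{j\in E\setminus\{i\}}a_j,\qquad n\ge m .$$
We fix this $n$ from now on.

**Step 5: oscillation against convergence.** The aim is to compute $h$ along $(n,b_{n,k})$ in two ways.

For even $k$, (1) gives $(n,b_{n,k})\in A_i$, so $h(n,b_{n,k})=0$.

For odd $k$, we check that $(n,b_{n,k})\in U(E,m)$. It is not in $m\times B$, because $n\ge m$. For $j\in E\setminus\{i\}$ it is not in $A_j$, because $n\notin a_j$. It is not in $A_i$, by (1). So $(n,b_{n,k})\in U(E,m)$, and $h(n,b_{n,k})>\frac12$ by (2).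

On the other hand, $h(n,b_{n,k})=h(f(s_{n,k}))$. Since $h\circ f$ is continuous on $S$ and $s_{n,k}\to s_n$, this converges to $h(f(s_n))$ as $k\to\infty$. A sequence equal to $0$ at even $k$ and greater than $\frac12$ at odd $k$ does not converge. This contradiction shows that $R_n=B$ for some $n$. $\square$

**Remark: the naive completion.** The proof shows precisely that $R_n=B$ for some $n$. Apply this to $S=(\omega\times\overline B)\oplus\{\infty\}$, where $\overline B$ is the closure of $B$ in $2^\omega$, and suppose the identity map $M\oplus\{\infty\}\to X_B$ extended to a continuous $f:S\to Y$ for some $Y\supseteq X_B$. Replacing $Y$ by $f(S)$, we may assume that $f$ is onto. Since $((n,b),n,b)\in T$ for all $b\in B$, the closure $\overline T$ contains $((n,z),n,z)$ for all $z\in\overline B$, so $R_n\supseteq\overline B$ for every $n$. Hence $B=\overline B$. For $B$ not closed, the approach at the start of Section 4, with this completion, fails for every $Y$. This alone does not make $X_B$ a counterexample: when $B$ is analytic, Section 3 gives a different Polish space that maps onto $X_B$.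

## 6. Non-analytic $B$ and the negative answer

**Theorem 4.** If $B\subseteq2^\omega$ is not analytic, then $X_B$ is a point-AH-space that is not homeomorphic to a subspace of any point-$\omega$-analytic space. Such $B$ exist in ZFC. Hence the answer to Christensen's question is no.

*Proof.* $X_B$ is a point-AH-space by Lemmas 1 and 2. Suppose it embedded in a continuous image $Y$ of $\Sigma$. By Theorem 3 with $S=\Sigma$, the set $B$ would be the projection of a closed subset of the Polish space $\Sigma\times2^\omega$. A closed subset of a Polish space is Polish, so $B$ would be analytic, a contradiction.

Non-analytic $B$ exist. An analytic set is the projection of a closed subset of the second countable space $\Sigma\times2^\omega$. A closed set is determined by the members of a countable base that are disjoint from it, so there are at most $\mathfrak c$ closed sets, hence at most $\mathfrak c$ analytic subsets of $2^\omega$. But $2^\omega$ has $2^{\mathfrak c}$ subsets. Alternatively, take a coanalytic non-Borel set; it is not analytic, by Suslin's theorem. $\square$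

With the second choice the example is quite tame. Let $B$ be coanalytic and non-Borel. Then $(\omega\times B)\oplus\{\infty\}$ is coanalytic in the Polish space $(\omega\times2^\omega)\oplus\{\infty\}$, and by Lemma 1 it maps onto $X_B$ by a continuous bijection. Moreover $X_B\setminus\{\infty\}=M$ is separable metrizable. So the failure already occurs one step above the analytic level, and with a single exceptional point.

## 7. Which $X_B$ embed in continuous images of a given class

Theorem 3 holds for any separable metrizable $S$. Combined with the construction of Section 3 for analytic $B$, it gives a classification.

**Theorem 5.** Let $\mathcal S$ be a class of separable metrizable spaces closed under closed subspaces, under homeomorphic copies, and under $S\mapsto(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}$. For every $B\subseteq2^\omega$ the following are equivalent: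

1. $X_B$ embeds in a (completely regular) continuous image of a member of $\mathcal S$;
2. $B$ is a continuous image of a member of $\mathcal S$;
3. $X_B$ is a continuous image of a member of $\mathcal S$.

In particular, $X_B$ embeds in a point-$\omega$-analytic space iff $B$ is analytic iff $X_B$ is point-$\omega$-analytic. The same equivalence holds with the projective class $\mathbf\Sigma^1_n$ ($n\ge1$) in place of "analytic": $X_B$ embeds in a continuous image of a $\mathbf\Sigma^1_n$ subset of a Polish space iff $B$ is $\mathbf\Sigma^1_n$ iff $X_B$ is a continuous image of a $\mathbf\Sigma^1_n$ subset of a Polish space. So for every $n$ there is a point-AH-space that embeds in no continuous image of a $\mathbf\Sigma^1_n$ subset of a Polish space.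

Recall the projective classes: $\mathbf\Sigma^1_1$ sets are the analytic sets, and a subset of a Polish space $W$ is $\mathbf\Sigma^1_{n+1}$ if it is the projection of the complement of a $\mathbf\Sigma^1_n$ subset of $W\times\Sigma$. We use the textbook facts that each $\mathbf\Sigma^1_n$ contains the closed sets and is closed under continuous preimages, finite unions and intersections, and projections along Polish spaces.

*Proof.* **(3)⇒(1)** is trivial, since $X_B$ is a subspace of itself.

**(1)⇒(2).** We fit the closed set from Theorem 3 into the class. Suppose $X_B$ embeds in a continuous image of $S\in\mathcal S$. By Theorem 3, $B$ is a continuous image of a closed subspace $C$ of $S\times2^\omega$. Now $S\times2^\omega$ is homeomorphic to the closed subspace $S\times\{0\}\times2^\omega$ of $(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}\in\mathcal S$. So $C$ is homeomorphic to a closed subspace of a member of $\mathcal S$, hence $C\in\mathcal S$.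

**(2)⇒(3).** We repeat the construction of Section 3 inside the class. Let $g:S\to B$ be a continuous surjection with $S\in\mathcal S$. Then $(n,s)\mapsto(n,g(s))$, $\mathrm{pt}\mapsto\infty$ maps $(\omega\times S)\oplus\{\mathrm{pt}\}$ continuously onto $M\oplus\{\infty\}$, hence onto $X_B$ by Lemma 1. Fixing a point $c\in2^\omega$, we see that $(\omega\times S)\oplus\{\mathrm{pt}\}$ is homeomorphic to the closed subspace $(S\times\omega\times\{c\})\oplus\{\mathrm{pt}\}$ of $(S\times\omega\times2^\omega)\oplus\{\mathrm{pt}\}\in\mathcal S$. So it belongs to $\mathcal S$.

**The analytic case.** We take for $\mathcal S$ all Polish spaces; the closure conditions hold. Since $X_B\ne\emptyset$, a Polish space that maps onto $X_B$, or onto a space containing it, is nonempty, hence a continuous image of $\Sigma$. So (1) says that $X_B$ embeds in a point-$\omega$-analytic space, and (3) says that $X_B$ is point-$\omega$-analytic. Condition (2) says that $B$ is analytic. (If $B=\emptyset$, then $B$ is analytic and $X_B$ is one point, so all three statements are true.)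

**The projective case.** We take for $\mathcal S$ all spaces homeomorphic to a $\mathbf\Sigma^1_n$ subset $P$ of a Polish space $W$. A closed subspace of $P$ is the intersection of $P$ with a closed set in $W$, so it is $\mathbf\Sigma^1_n$. The set $P\times\omega\times2^\omega$ is the preimage of $P$ under the projection $W\times\omega\times2^\omega\to W$, so it is $\mathbf\Sigma^1_n$; adding an isolated point keeps it so. Thus the closure conditions hold, and (1) and (3) are the embedding and image statements.

It remains to see that (2) says "$B$ is $\mathbf\Sigma^1_n$". If $B$ is $\mathbf\Sigma^1_n$, it is itself a member of $\mathcal S$. Conversely, let $g:P\to B$ be a continuous surjection with $P\subseteq W$ as above. The graph of $g$ is closed in $P\times2^\omega$, so it is the intersection of $P\times2^\omega$ with a closed subset of $W\times2^\omega$. Hence it is $\mathbf\Sigma^1_n$ in $W\times2^\omega$, and its projection $B$ along $W$ is $\mathbf\Sigma^1_n$.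

**Sets outside $\mathbf\Sigma^1_n$.** A Polish space has at most $\mathfrak c$ closed subsets, so at most $\mathfrak c$ analytic ones, as these are projections of closed subsets of its product with $\Sigma$. By induction it has at most $\mathfrak c$ subsets in $\mathbf\Sigma^1_n$, as each $\mathbf\Sigma^1_{n+1}$ set is the projection of the complement of a $\mathbf\Sigma^1_n$ set. Since $2^\omega$ has $2^{\mathfrak c}$ subsets, some $B\subseteq 2^\omega$ is not $\mathbf\Sigma^1_n$, and its $X_B$ is the required point-AH-space. $\square$

## 8. Universal families must have $2^{\mathfrak c}$ members

**Theorem 6.** Let $\mathcal S$ be a family of fewer than $2^{\mathfrak c}$ separable metrizable spaces. Then some point-AH-space embeds in no (completely regular) continuous image of any member of $\mathcal S$. Consequently the least cardinality of a family $\mathcal U$ of completely regular spaces with countable networks, such that every completely regular space with a countable network embeds in a member of $\mathcal U$, is exactly $2^{\mathfrak c}$.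

*Proof.* **Step 1: the first statement.** We count the sets $B$ that Theorem 3 allows. For $S\in\mathcal S$ the second countable space $S\times2^\omega$ has at most $\mathfrak c$ closed subsets. So the subsets of $2^\omega$ that are projections of closed subsets of $S\times2^\omega$ for some $S\in\mathcal S$ number at most $|\mathcal S|\cdot\mathfrak c$. This is less than $2^{\mathfrak c}$: it is at most $\mathfrak c$ if $|\mathcal S|\le\mathfrak c$, and it equals $|\mathcal S|$ otherwise. Choose $B\subseteq2^\omega$ outside this collection. By Theorem 3, $X_B$ embeds in no completely regular continuous image of any $S\in\mathcal S$.

**Step 2: the lower bound.** We show that a universal family $\mathcal U$ has at least $2^{\mathfrak c}$ members. By Lemma 2 each member of $\mathcal U$ is a continuous image of a separable metrizable space; choose one such space for each member. If $|\mathcal U|<2^{\mathfrak c}$, the chosen spaces form a family of fewer than $2^{\mathfrak c}$ spaces, and Step 1 gives a point-AH-space that embeds in no member of $\mathcal U$. It has a countable network by Lemma 2, so $\mathcal U$ is not universal.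

**Step 3: the upper bound.** It suffices to see that there are at most $2^{\mathfrak c}$ homeomorphism types of spaces with a countable network, for then one representative of each type forms a universal family. Let $X\neq\emptyset$ have a countable network $\mathcal N$. As in the proof of Lemma 2, a point $x$ is determined by $\{N\in\mathcal N:x\in N\}$, so $|X|\le\mathfrak c$. Picking a point from each nonempty $N\in\mathcal N$ gives a countable dense set. A continuous function is determined by its values on a dense set, so $|C(X,[0,1])|\le\mathfrak c^{\aleph_0}=\mathfrak c$. Because $X$ is completely regular and Hausdorff, it embeds in $[0,1]^{C(X,[0,1])}$, and hence in $[0,1]^{\mathfrak c}$. So every type is represented by a subset of size at most $\mathfrak c$ of $[0,1]^{\mathfrak c}$. That cube has cardinality $\mathfrak c^{\mathfrak c}=2^{\mathfrak c}$, so it has at most $(2^{\mathfrak c})^{\mathfrak c}=2^{\mathfrak c}$ such subsets. $\square$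

## 9. A function space $C_p(Z)$ with the same property

For a space $X$, let $C_p(X)$ be the set of continuous real functions on $X$ with the topology of pointwise convergence, i.e. as a subspace of $\mathbb R^X$. It is a locally convex, completely regular space. We use the theorem of Arhangel'skii (A. V. Arhangel'skii, *Topological Function Spaces*, Kluwer 1992: $nw(C_p(X))=nw(X)$) in the following form: if $X$ has a countable network, so does $C_p(X)$.

This part has a short proof. Let $\mathcal N$ be a countable network of $X$. For $N_1,\dots,N_r\in\mathcal N$ and open intervals $V_1,\dots,V_r$ with rational endpoints, take the set of all $g\in C(X)$ with $g(N_l)\subseteq V_l$ for $l=1,\dots,r$. There are countably many such sets. Given $g$ in a basic open set $\{u:u(x_l)\in V_l,\ l=1,\dots,r\}$, with the $V_l$ rational intervals, choose $N_l\in\mathcal N$ with $x_l\in N_l\subseteq g^{-1}(V_l)$. The set that belongs to these $N_l$ and $V_l$ contains $g$ and lies in the given open set.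

**Corollary 7.** There is a separable metrizable space $Z$ such that the locally convex space $C_p(Z)$, which has a countable network, is not homeomorphic to a subspace of any continuous image of the irrationals.

*Proof.* **Step 1: the space $Z$.** Let $X=X_B$ with $B$ not analytic. Then $C_p(X)$ has a countable network, so by Lemma 2 there are a separable metrizable $Z$ and a continuous surjection $\varphi:Z\to C_p(X)$. Since $Z$ has a countable base, $C_p(Z)$ has a countable network by the same theorem.

**Step 2: $X$ embeds in $C_p(Z)$.** For $x\in X$ let $e_x(g)=g(x)$ for $g\in C_p(X)$. The function $e_x$ is continuous on $C_p(X)$, so $\Psi(x)=e_x\circ\varphi$ belongs to $C(Z)$. This defines $\Psi:X\to C_p(Z)$, with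
$$\Psi(x)(\zeta)=\varphi(\zeta)(x)\qquad(x\in X,\ \zeta\in Z).$$
The coordinate of $\Psi$ at $\zeta$ is the continuous function $\varphi(\zeta)$ on $X$, so $\Psi$ is continuous; and as $\varphi$ is onto, *every* $g\in C(X)$ occurs as a coordinate. Now let $V$ be an open neighborhood of $x$. By complete regularity there is $g\in C(X)$ with $g(x)=1$ and $g=0$ outside $V$. Write $g=\varphi(\zeta)$. The open set $\{u\in C_p(Z):u(\zeta)>\frac12\}$ contains $\Psi(x)$, and its preimage under $\Psi$ is $\{y\in X:g(y)>\frac12\}\subseteq V$. Taking $V=X\setminus\{y\}$ with $y\ne x$ shows that $\Psi$ is injective, and general $V$ shows that its inverse is continuous on $\Psi(X)$. So $\Psi$ is an embedding.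

**Step 3: conclusion.** If $C_p(Z)$ embedded in a point-$\omega$-analytic space, then so would $X_B$, contrary to Theorem 4. $\square$
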